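\title{The Swan class of a clean sheaf of rank one}

\begin{abstract}
Let $X$ be a smooth connected scheme over a perfect field of characteristic $p>0$, let $D\subset X$ be a divisor with simple normal crossings, and let $\mathcal F$ be a smooth $\ell$-adic sheaf of rank one with finite monodromy on $X\setminus D$. Two $0$-cycle classes on $D$ measure the wild ramification of $\mathcal F$: the Swan class, built from logarithmic intersection numbers on a Galois covering that trivializes $\mathcal F$, and, when $\mathcal F$ is clean, Kato's class $c_{\mathcal F}$, built from the Swan conductor divisor and the Chern classes of logarithmic differentials. We prove that the two classes agree in $CH_0(D)_{\mathbb Q}$ in every dimension. The proof compares both of them with one $d$-dimensional cycle class on a covering of a dilatation of the logarithmic product $X*X$.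
\end{abstract}

\section{Two zero-cycles attached to a character}\label{sec:intro}

Let $k$ be a perfect field of characteristic $p>0$, let $\ell\ne p$ be a prime, and let $\Lambda$ be the $\ell$-adic coefficient ring of our sheaves. Let $X$ be a smooth connected scheme of dimension $d$ over $k$, let $D\subset X$ be a divisor with simple normal crossings and irreducible components $D_i$, and let $j:U=X\setminus D\to X$ be the inclusion. Let $\mathcal F$ be a smooth $\ell$-adic sheaf of rank one on $U$ with finite monodromy. It is given by a character $\chi$ of the Galois group $G$ of a connected finite \'etale Galois covering $V\to U$. There are two ways to record the wild ramification of $\mathcal F$ along $D$ by a $0$-cycle class on $D$.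

\subsection*{The Swan class}
The first way looks at fixed points of $G$ on the boundary. Suppose that $V$ is the complement of a divisor $D_Y$ with simple normal crossings in a smooth scheme $Y$, and that $V\to U$ extends to a proper morphism $f:Y\to X$. Let $(Y\times Y)'$ be the log blow-up of $Y\times Y$, let $\Delta_Y$ be the log diagonal, and let $\overline\Gamma_\sigma$ be the closure in $(Y\times Y)'$ of the graph $\Gamma_\sigma\subset V\times V$ of $\sigma\in G$. An element $\sigma\ne1$ has no fixed point on $V$, so the localized intersection product of $\overline\Gamma_\sigma$ and $\Delta_Y$ is a $0$-cycle class on $D_Y$. One puts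
\begin{equation}\label{eq:s}
s_{V/U}(\sigma)=-(\overline\Gamma_\sigma,\Delta_Y)_{(Y\times Y)'}\quad(\sigma\ne1),\qquad s_{V/U}(1)=-\sum_{\sigma\ne1}s_{V/U}(\sigma),
\end{equation}
\begin{equation}\label{eq:Sw}
\operatorname{Sw}\mathcal F=\frac1{|G|}\sum_{\sigma\in G}f_*s_{V/U}(\sigma)\,\chi(\sigma).
\end{equation}
The blow-up discards tame ramification. Indeed, let $Y$ be a curve and let $y$ be a boundary point fixed by $\sigma$, with uniformizer $\varpi$. The exceptional curve over $(y,y)$ has the coordinate $u=p_1^*\varpi/p_2^*\varpi$; the diagonal meets it at $u=1$, and the graph meets it at the value of $\sigma^*\varpi/\varpi$ at $y$. So the two curves are separated unless $\sigma$ acts trivially on the cotangent space at $y$.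

In general one replaces $Y$ by an alteration.

\begin{definition}\label{def:alt}
An \emph{alteration adapted to $V$} is a proper morphism $f:Y\to X$ from a smooth connected scheme of dimension $d$ such that, with $W=f^{-1}(U)$, the complement $D_Y=Y\setminus W$ is a divisor with simple normal crossings, together with a factorization $W\xrightarrow{g}V\to U$ of $f|_W$ in which $g$ is proper, surjective and generically finite.
\end{definition}

Such a $Y$ exists by de Jong's theorem, applied to the normalization of $X$ in $V$ and the preimage of $D$. Section~\ref{sec:log} recalls the construction of Kato and Saito, which defines $f_*s_{V/U}(\sigma)$, and hence $\operatorname{Sw}\mathcal F$, from such a $Y$.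

\subsection*{Kato's class}
The second way stays on $X$. Along each $D_i$ the character has a Swan conductor $r_i=\operatorname{sw}_i(\mathcal F)\ge0$, the pole order of the best Artin--Schreier--Witt equation for the $p$-primary part of $\chi$. Put
\[
R=\sum_ir_iD_i,\qquad Z=\operatorname{Supp}R\ \text{ (reduced)}.
\]
The leading term of the differential of that equation is the refined Swan conductor. The sheaf $\mathcal F$ is \emph{clean} if the refined Swan conductor defines an injection $\mathcal O_Z\to\Omega^1_X(\log D)(R)\otimes\mathcal O_Z$ whose image is locally a direct summand. These notions are recalled in Section~\ref{sec:swan}. For clean $\mathcal F$, Kato defined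
\begin{equation}\label{eq:cF}
c_{\mathcal F}=(-1)^{d-1}\big\{c\big(\Omega^1_X(\log D)\big)\,(1-R)^{-1}\cap[R]\big\}_0=(-1)^{d-1}\sum_{n=0}^{d-1}c_n\big(\Omega^1_X(\log D)\big)\,R^{d-1-n}\cap[R].
\end{equation}
Here $c$ is the total Chern class, $R$ acts as $c_1(\mathcal O_X(R))$, $[R]=\sum_ir_i[D_i]\in CH_{d-1}(Z)$, and $\{\cdot\}_0$ is the part of dimension $0$. Thus $c_{\mathcal F}$ is defined in $CH_0(Z)$, and we also write $c_{\mathcal F}$ for its image in $CH_0(D)$. For $d=1$ it is $[R]$. In general, since $c_d(\mathcal E(R))=\sum_nc_n(\mathcal E)R^{d-n}$ for $\mathcal E$ of rank $d$, its image in $CH_0(X)$ is $(-1)^{d-1}$ times $\big(c_d(\Omega^1_X(\log D)(R))-c_d(\Omega^1_X(\log D))\big)\cap[X]$: it measures how the top Chern class changes when poles along $R$ are allowed.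

\subsection*{The problem}
The class $c_{\mathcal F}$ governs the characteristic class of $j_!\mathcal F$. For a separated scheme $a:S\to\operatorname{Spec}k$ of finite type put $K_S=a^!\Lambda$. For a constructible complex $\mathcal G$ on $S$ the identity of $\mathcal G$ can be read in both groups of
\[
\operatorname{Hom}(\mathcal G,\mathcal G)=H^0_S\big(S\times S,R\mathcal Hom(p_2^*\mathcal G,p_1^!\mathcal G)\big)=H^0_S\big(S\times S,R\mathcal Hom(p_1^*\mathcal G,p_2^!\mathcal G)\big),
\]
and the natural pairing of the two complexes into $K_{S\times S}$ gives $C(\mathcal G)=\langle1,1\rangle\in H^0_S(S\times S,K_{S\times S})=H^0(S,K_S)$. For $S=X$ this group is $H^{2d}(X,\Lambda(d))$. When $X$ is proper and $\mathcal F$ is clean, it is known that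
\begin{equation}\label{eq:char}
C(j_!\mathcal F)=C(j_!\Lambda)-c_{\mathcal F}\quad\text{in }H^0(X,K_X),
\end{equation}
where $c_{\mathcal F}$ enters through its cycle class. So $c_{\mathcal F}$ accounts for the wild ramification of $\mathcal F$ in cohomology, while $\operatorname{Sw}\mathcal F$ is designed to do so from the covering; for an Artin--Schreier covering of the line the two agree by a two-line computation (Section~\ref{sec:curve}). The problem posed in \cite{EP} is to decide whether, for $X$ proper and $\mathcal F$ clean of rank one, $\operatorname{Sw}\mathcal F=c_{\mathcal F}$ in $CH_0(X\setminus U)_{\mathbb Q}$. The answer is yes.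

\begin{theorem}\label{thm:main}
Let $X$ be smooth and connected of dimension $d$ over the perfect field $k$, and let $\mathcal F$ be of rank one with finite monodromy on $U=X\setminus D$. If $\mathcal F$ is clean, then
\[
\operatorname{Sw}\mathcal F=c_{\mathcal F}\quad\text{in }CH_0(X\setminus U)_{\mathbb Q}.
\]
More precisely, for every alteration $f:Y\to X$ as in Definition~\ref{def:alt}, the class $\operatorname{Sw}\mathcal F$ computed with $Y$ equals $c_{\mathcal F}$.
\end{theorem}

Properness of $X$ is not needed, and \eqref{eq:char} is not used. The difficulty is that $Y$ is not explicit, so the terms of \eqref{eq:Sw} cannot be computed one by one. We shall instead move all of them to a space that depends only on $(X,D,\chi)$, where cleanness forces enough of them to be equal, and where their sum is an excess term given by Chern classes.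

\section{The method on a curve}\label{sec:curve}

Let $X=\operatorname{Spec}k[t]$, $D=\{0\}$, let $m\ge1$ be prime to $p$, and let $V\to U$ be given by $w^p-w=t^{-m}$. The group $G=\{\sigma_c:c\in\mathbb F_p\}$ acts by $\sigma_c^*w=w+c$; let $\chi$ be a nontrivial character of $G$. Let $f:Y\to X$ be the normalization of $X$ in $V$. At a point $y_0$ of $Y$ over $0$ we have $p\operatorname{ord}(w)=-m\operatorname{ord}(t)$, so $p$ divides $\operatorname{ord}(t)$. Hence $y_0$ is the only such point, its residue field is $k$, $\operatorname{ord}(t)=p$, $\operatorname{ord}(w)=-m$, and $\varpi=t^aw^b$ is a uniformizer when $pa-mb=1$. Note that $p\nmid b$. For a function $x$ on $X$ or $Y$ write $x_1=p_1^*x$ and $x_2=p_2^*x$.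

\subsection*{The direct computation}
Let $P\subset(Y\times Y)'$ be the open part where, near the exceptional curve, $u=\varpi_1/\varpi_2$ is a unit. Near the boundary the log diagonal is $\{u=1\}$. The closure of $\Gamma_{\sigma_c}=\{(\sigma_cv,v)\}$ is a copy of $Y$ on which $u=(1+c/w)^b$. For $c\ne0$ the function $u-1$ vanishes to order $m$ at $y_0$, so
\[
\operatorname{Sw}\mathcal F=\frac1p\sum_{c\ne0}\big(1-\chi(\sigma_c)\big)\,m[0]=m[0],
\]
because $\sum_{c}(1-\chi(\sigma_c))=p$. On the other side $R=m[0]$ and $\mathcal F$ is clean (Example~\ref{ex:clean}), so $c_{\mathcal F}=m[0]$.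

\subsection*{The same computation, rearranged}
The analogue of $P$ for $X$ is $Q=\operatorname{Spec}k[t,v^{\pm1}]$ with $t_2=t$, $t_1=vt$, and the diagonal is $\{v=1\}$. The function $z=w_1-w_2$ on $V\times V$ is invariant under the diagonal action of $G$, and the quotient $(V\times V)/G\to U\times U$ is the covering
\[
z^p-z=t_1^{-m}-t_2^{-m}=-t^{-m}(v-1)\,v^{-m}(1+v+\dots+v^{m-1}).
\]
The right side has a pole along $t=0$, and the pole disappears if we adjoin $y=(v-1)/t^m$. So let $B=\operatorname{Spec}k[t,y,(1+t^my)^{-1}]$, with $v=1+t^my$. The covering extends to a finite \'etale $G$-covering $q:C\to B$. Over the line $B_Z=\{t=0\}$ it becomes $z^p-z=-my$, which is again a line $L$, with coordinate $z$, because $m\ne0$ in $k$. Over the lifted diagonal $X=\{y=0\}$ it splits into $p$ copies $X_c=\{y=0,z=c\}$ of $X$, and each $X_c$ meets $L$ transversally in one point.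

Let $\widetilde P=C\times_XY$, formed with $p_2$. It is smooth over $Y$, it is $V\times V$ off the curve $L'=\{\varpi_2=0\}\cong L$, and it maps to $P$: the projection $p_1$ extends because $\widetilde P$ is normal and $Y$ is finite over $X$, and $u=v^a(1+z/w_2)^b$ is a unit near $L'$. Along $L'$ the function $v^a-1$ has order at least $pm$ and $1/w_2$ has order $m$, so $u-1=bz/w_2+(\text{order}\ge2m)$ has order exactly $m$. Pulling the log diagonal of $P$ back to $\widetilde P$ and pushing it forward to $C$ gives
\[
\lambda=p[X_0]+\varepsilon,\qquad\varepsilon=m[L].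
\]
For $c\ne0$ the preimage of $X_c$ in $\widetilde P$ is the closure of $\Gamma_{\sigma_c}$, so the projection formula gives $f_*(\overline\Gamma_{\sigma_c},\Delta_Y)=\lambda\cdot X_c=\varepsilon\cdot X_c$. Now put $e_c=\varepsilon\cdot X_c$ for \emph{all} $c$, including $c=0$. These classes are all equal, hence
\[
p\operatorname{Sw}\mathcal F=\sum_c\big(1-\chi(\sigma_c)\big)e_c=\sum_ce_c=(q_*\varepsilon)\cdot X .
\]
The character has disappeared. Finally $q_*\varepsilon=pm[B_Z]=p\,\omega$, where $\omega=m[B_Z]$ is the excess term in the pull-back $\operatorname{div}(v-1)=[X]+\omega$ of the diagonal of $Q$ to $B$, and $\omega\cdot X=m[0]=c_{\mathcal F}$.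

\subsection*{What remains to be done in general}
Every object above has an analogue in dimension $d$, but $\varepsilon$ is no longer explicit. Three statements replace the computation. First, $\omega\cdot X=c_{\mathcal F}$, by the residual intersection formula (Proposition~\ref{prop:excess}). Second, the classes $e_\sigma$ are constant on cosets of the subgroup of order $p$, whatever $\varepsilon$ is, because cleanness makes the analogue of $L$ an affine bundle over $Z$ (Lemma~\ref{lem:coset}). Third, $q_*\varepsilon$ and $\deg(f)\,\omega$ differ by a class that is killed by intersecting with $X$, by a vanishing lemma for cycles in the boundary of $P$ (Lemma~\ref{lem:key}).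

\section{Conventions from intersection theory}\label{sec:int}

Schemes are separated and of finite type over $k$, apart from local rings and their fraction fields in Section~\ref{sec:swan}. The group $CH_n(S)$ of $n$-cycles modulo rational equivalence depends only on $S_{\rm red}$. A closed immersion of smooth schemes, and a section of a smooth morphism, is a regular immersion. We use the following facts from \cite{Fulton}.

\begin{itemize}
\item[(I1)] A regular closed immersion $i:A'\to A$ of codimension $c$ defines, for every $A$-scheme $S$, a refined Gysin map $i^!:CH_n(S)\to CH_{n-c}(S\times_AA')$. A morphism $\beta:A'\to A$ of smooth schemes of the same pure dimension defines $\beta^!:CH_n(S)\to CH_n(S\times_AA')$, by factoring $\beta$ as its graph followed by a smooth projection; if $\beta$ is \'etale, this is the flat pull-back. In both cases $[A]\mapsto[A']$.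
\item[(I2)] Refined Gysin maps commute with proper push-forward, with flat pull-back and with each other \cite[6.2, 6.4, 6.6]{Fulton}, and they are functorial \cite[6.5]{Fulton}. In particular $s^!\rho^*=\mathrm{id}$ if $s$ is a section of a smooth morphism $\rho$.
\item[(I3)] If the base change $i_1$ of $i$ along $A_1\to A$ is a regular immersion of the same codimension, then $i^!=i_1^!$ on $A_1$-schemes \cite[6.2(c)]{Fulton}.
\item[(I4)] If $i:A'\to A$ is an effective Cartier divisor and $S\subset A$ is closed with support in $A'$, then $i^!$ on $CH_n(S)$ is $c_1(\mathcal O(A')|_S)\cap-$.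
\item[(I5)] For $S_0\subset S$ closed, $CH_n(S_0)\to CH_n(S)\to CH_n(S\setminus S_0)\to0$ is exact.
\item[(I6)] If $\rho:E\to S$ is, Zariski locally on $S$, isomorphic to the projection $S\times\mathbb A^n\to S$, then $\rho^*:CH_m(S)\to CH_{m+n}(E)$ is surjective \cite[1.9]{Fulton}.
\end{itemize}

\section{Log products and the Swan class}\label{sec:log}

\subsection*{Log products}
Let $X$ be smooth of dimension $d$ and $D=\bigcup D_i$ a divisor with simple normal crossings: near each point, local equations of the components through the point are part of an \'etale coordinate system. The sheaf $\Omega^1_X(\log D)$ is generated by $\Omega^1_X$ and the forms $d\log t_i=dt_i/t_i$, and it is locally free of rank $d$. The \emph{log product} $X*X\to X\times X$ represents the functor whose $S$-points are triples $(a,b,\psi)$, where $a,b\in X(S)$ and $\psi=(\psi_i)$ is a family of isomorphisms $\psi_i:b^*\mathcal O(-D_i)\to a^*\mathcal O(-D_i)$ compatible with the maps to $\mathcal O_S$. If $X_1,X_2\subset X$ are affine opens on which the $D_i$ have equations $t_i$ and $t_i'$, then $\psi_i$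 amounts to a unit $v_i$ with $a^*t_i=v_i\,b^*t_i'$, so the part of $X*X$ over $X_1\times X_2$ is
\[
\operatorname{Spec}\mathcal O_{X_1\times X_2}[v_i^{\pm1}]/\big(t_i\otimes1-v_i(1\otimes t'_i)\big).
\]
This is the complement in the log blow-up $(X\times X)'$ of the proper transforms of the $D_i\times X$ and $X\times D_i$. The \emph{log diagonal} $\Delta_X:X\to X*X$ is the point $(\mathrm{id},\mathrm{id},1)$. Intersections with the log diagonal in $(X\times X)'$ can be computed in the open neighborhood $X*X$.

\begin{lemma}\label{lem:logprod}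
The projections $p_1,p_2:X*X\to X$ are smooth of relative dimension $d$. One has $p_1^*D_i=p_2^*D_i$, and the complement of these divisors is the dense open subscheme $U\times U$. The log diagonal is a regular closed immersion of codimension $d$, and its conormal sheaf $\mathcal I/\mathcal I^2$ is $\Omega^1_X(\log D)$, with $p_1^*g-p_2^*g\mapsto dg$ and $p_1^*t_i/p_2^*t_i-1\mapsto d\log t_i$.
\end{lemma}

\begin{proof}
Choose $X_1$ so small that $t_i=1$ for $i\notin I$ and that $((t_i)_{i\in I},(x_l)_l):X_1\to\mathbb A^d$ is \'etale. Let $X_2'=X_2\setminus\bigcup_{i\notin I}D_i$. The part of $X*X$ over $X_1\times X_2$ is the base change of $X_1\to\mathbb A^d$ along $\mathbb G_m^I\times\mathbb A^{d-|I|}\times X_2'\to\mathbb A^d$, $(v,x,b)\mapsto((v_it_i'(b))_i,x)$. So $(v,p_1^*x,p_2)$ is \'etale, and $p_2$ is smooth; by symmetry so is $p_1$. The statement on divisors follows from $p_1^*t_i=v_i\,p_2^*t_i'$, and $U\times U=p_2^{-1}(U)$ is dense since $p_2$ is open. The diagonal is a section of $p_2$. Taking $X_1=X_2$ and $t=t'$, the classes of $v_i-1$ and $p_1^*x_l-p_2^*x_l$ form a basis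 of $\mathcal I/\mathcal I^2$. The map $\Omega^1_X\to\mathcal I/\mathcal I^2$, $dg\mapsto p_1^*g-p_2^*g$, sends $dt_i$ to $t_i(v_i-1)$, so it extends locally to an isomorphism from $\Omega^1_X(\log D)$. The extensions agree on $U$, hence glue.
\end{proof}

Fix an alteration $f:Y\to X$ adapted to $V$, let $D_{Y,\alpha}$ be the components of $D_Y$, and put
\[
Q=X*X,\qquad P=Y*Y,\qquad\partial P=P\setminus(W\times W).
\]
Write $f^*D_i=\sum_\alpha e_{i\alpha}D_{Y,\alpha}$. Sending $(a,b,\varphi)$ to $(fa,fb,\psi)$ with $\psi_i=\bigotimes_\alpha\varphi_\alpha^{\otimes e_{i\alpha}}$ defines a morphism $P\to Q$. The preimage of $U\times U$ is $W\times W$, and the composite of $\Delta_Y$ with $P\to Q$ is $\Delta_X\circ f$. Let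
\[
T=P\times_QX,
\]
the closed subscheme of $P$ where $fa=fb$ and all $\psi_i=1$. Then $T\cap(W\times W)=W\times_UW$.

\subsection*{Cycles in the boundary}
On an alteration the graph $\Gamma_\sigma$ is replaced by a cycle \emph{class} on a closed subset of $W\times_UW$ that may have dimension larger than $d$. To intersect it with $\Delta_Y$ one must extend it to $P$, and the extension is ambiguous by cycles in $\partial P$. The next lemma shows that this ambiguity is invisible as long as one stays in $T$. It is used a second time at the end of the proof of Theorem~\ref{thm:main}.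

\begin{lemma}\label{lem:key}
For every closed subset $S\subset T\cap\partial P$, the map $\Delta_Y^!:CH_d(S)\to CH_0(S\cap\Delta_Y)$ is zero.
\end{lemma}

\begin{proof}
By compatibility with push-forward it suffices to show $\Delta_Y^![S]=0$ for $S$ integral of dimension $d$. Then $S$ lies in $E=p_2^{-1}(D_{Y,\alpha})=p_1^{-1}(D_{Y,\alpha})$ for some $\alpha$. The scheme $E$ is smooth over $D_{Y,\alpha}$ of relative dimension $d$, and the base change of $\Delta_Y$ to $E$ is a section $\Delta_\alpha:D_{Y,\alpha}\to E$. By (I3), $\Delta_Y^![S]=\Delta_\alpha^![S]$.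

The gain is that $\Delta_\alpha$ moves in a family inside $E$. Let $E'\subset E$ be the closed subscheme of points $(a,b,\varphi)$ with $a=b$ and $\varphi_{\alpha'}=1$ for $\alpha'\ne\alpha$. For $a$ in $D_{Y,\alpha}$ the map $a^*\mathcal O(-D_{Y,\alpha})\to\mathcal O_S$ vanishes, so $\varphi_\alpha$ is an arbitrary automorphism of a line bundle, that is, a unit $v$. Hence $E'=D_{Y,\alpha}\times\mathbb G_m$ is smooth of dimension $d$, the inclusion $i:E'\to E$ is regular of codimension $d-1$, and $\Delta_\alpha=i\circ i'$ where $i'$ is the inclusion of the principal divisor $\{v=1\}$. By (I2), $\Delta_\alpha^![S]=i'^!\,i^![S]$ with $i^![S]\in CH_1(S\cap E')$.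

Since $D_{Y,\alpha}\subset f^{-1}(D)$, there is an index $i_0$ with $e=e_{i_0\alpha}\ge1$. On $E'$ we have $\psi_{i_0}=v^e$, and on $T$ we have $\psi_{i_0}=1$; so $v^e=1$ on $S\cap E'$. Write $e=p^ae'$ with $p\nmid e'$. Then $v^e-1=(v^{e'}-1)^{p^a}$ and $v^{e'}-1=(v-1)u(v)$ with $u(1)=e'\ne0$ in $k$. Therefore $S\cap E'=S_1\sqcup S_2$ with $S_1,S_2$ closed, $S_1$ supported in $\{v=1\}$, and $S_2$ disjoint from $\{v=1\}$. The map $i'^!$ is zero on $CH_1(S_2)$, since it takes values in $CH_0(\emptyset)$. On $CH_1(S_1)$ it is the first Chern class of a trivial line bundle by (I4), hence zero.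
\end{proof}

\begin{remark}
The condition $S\subset T$ is needed: if $Y$ is a curve and $D_{Y,\alpha}=\{y\}$, then $S=E=\{y\}\times\mathbb G_m$ has $\Delta_Y^![S]=[y]$. The condition $D_Y\subset f^{-1}(D)$ in Definition~\ref{def:alt} is what makes $T$ cut the factor $\mathbb G_m$ down to finitely many points.
\end{remark}

\begin{corollary}\label{cor:ext}
Let $A\subset W\times_UW$ be closed and disjoint from $\Delta_W$, and let $\gamma\in CH_d(A)$. There exist a closed subset $S\subset T$ with $S\cap(W\times W)=A$ and a class $\bar\gamma\in CH_d(S)$ restricting to $\gamma$. The image of $\Delta_Y^!\bar\gamma$ in $CH_0(D_Y)$ depends only on $\gamma$.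
\end{corollary}

\begin{proof}
The closure of $A$ in $P$ lies in $T$, and (I5) gives $\bar\gamma$. Since $A\cap\Delta_W=\emptyset$, we have $S\cap\Delta_Y\subset D_Y$. The difference of two extensions, on $S_1$ and $S_2$, is a class on $S_1\cup S_2$ that restricts to $0$ on $A$. By (I5) it comes from $CH_d((S_1\cup S_2)\cap\partial P)$, and Lemma~\ref{lem:key} applies.
\end{proof}

We denote this class by $(\gamma,\Delta_Y)\in CH_0(D_Y)$. It is additive in $\gamma$.

\subsection*{The Swan class computed with $Y$}
Let $\Gamma_\sigma=\{(\sigma v,v)\}\subset V\times V$, a regular closed immersion of codimension $d$, and put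
\[
\gamma_\sigma=(g\times g)^![\Gamma_\sigma]=\Gamma_\sigma^![W\times W]\in CH_d\big((g\times g)^{-1}\Gamma_\sigma\big);
\]
the two expressions agree by (I2), both being obtained from $[V\times V]$. For $\sigma\ne1$ the support is closed in $W\times_UW$ and disjoint from $\Delta_W$, because $G$ acts freely on $V$. One defines
\[
f_*s_{V/U}(\sigma)=-\frac1{[W:V]}f_*(\gamma_\sigma,\Delta_Y)\quad(\sigma\ne1),\qquad f_*s_{V/U}(1)=-\sum_{\sigma\ne1}f_*s_{V/U}(\sigma)
\]
in $CH_0(D)_{\mathbb Q}$, where $[W:V]$ is the degree of the function field extension, and one defines $\operatorname{Sw}\mathcal F$ by \eqref{eq:Sw}. This contains the case \eqref{eq:s}: if $V=Y\setminus D_Y$, then $V$ is dense in $f^{-1}(U)$ and closed in it, being finite over $U$; so $W=V$, $g=\mathrm{id}$, and $[\overline\Gamma_\sigma]$ is an extension of $\gamma_\sigma=[\Gamma_\sigma]$. Using the transposed graphs would replace $\chi$ by $\chi^{-1}$, which changes neither $R$, nor cleanness, nor $c_{\mathcal F}$.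

The values of $\chi$ are regarded as roots of unity in a cyclotomic field $\mathbb Q(\zeta)$. (If $\Lambda$ is torsion, one reduces to the residue field and takes Teichm\"uller lifts, that is, one uses Brauer traces. This does not change the $p$-primary part of $\chi$, on which alone $R$, cleanness and $c_{\mathcal F}$ depend.) Since $CH_0(D)_{\mathbb Q}$ injects into $CH_0(D)\otimes\mathbb Q(\zeta)$, we prove the theorem in the latter group.

\begin{lemma}\label{lem:faithful}
Let $G_0=\ker\chi$ and $V'=V/G_0$. Then $Y$ is adapted to $V'$, and the Swan classes computed from $(V,Y)$ and from $(V',Y)$ are equal.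
\end{lemma}

\begin{proof}
The first claim holds because $V\to V'$ is finite and surjective. Let $G'=G/G_0$. The preimage of $\Gamma_{\sigma'}$ under the \'etale map $V\times V\to V'\times V'$ is $\bigsqcup_{\sigma\mapsto\sigma'}\Gamma_\sigma$, so $\gamma_{\sigma'}=\sum_{\sigma\mapsto\sigma'}\gamma_\sigma$ by (I3). As $[W:V']=|G_0|[W:V]$, we get $f_*s_{V'/U}(\sigma')=|G_0|^{-1}\sum_{\sigma\mapsto\sigma'}f_*s_{V/U}(\sigma)$ for $\sigma'\ne1$. By the definition of the term for $\sigma=1$, the Swan class for $V$ is $|G|^{-1}\sum_{\sigma\notin G_0}(\chi(\sigma)-1)f_*s_{V/U}(\sigma)$. Grouping by cosets of $G_0$ gives $|G'|^{-1}\sum_{\sigma'\ne1}(\chi(\sigma')-1)f_*s_{V'/U}(\sigma')$, the Swan class for $V'$.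
\end{proof}

\emph{From now on $\chi$ is faithful.} Then $G$ is cyclic of order $N=p^sN'$ with $p\nmid N'$, and since $[W:U]=N[W:V]$,
\begin{equation}\label{eq:Sw2}
[W:U]\operatorname{Sw}\mathcal F=\sum_{\sigma\ne1}\big(1-\chi(\sigma)\big)\,f_*(\gamma_\sigma,\Delta_Y).
\end{equation}
We fix a primitive $N$-th root of unity in $\mathbb Q(\zeta)$, so that $\chi$ identifies $G$ with $\mathbb Z/N$. We also write $\chi\in H^1(U,\mathbb Z/N)$ for the class of the torsor $V$, and $\chi=\chi_p+\chi'$ for its components in $H^1(U,\mathbb Z/p^s)$ and $H^1(U,\mathbb Z/N')$.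

\section{Swan conductors and good equations}\label{sec:swan}

The conductors $r_i$ are defined at the generic points of the $D_i$, one at a time. The geometric argument needs more: near every point of $X$, a single equation for $\chi_p$ whose poles are bounded by $r_i$ along all $D_i$ at once. This section recalls the definitions and produces such equations.

\subsection*{Witt vectors}
For a ring $A$ of characteristic $p$, $\mathbb W_s(A)$ is the ring of Witt vectors $a=(a_0,\dots,a_{s-1})$. Sum and difference are given by universal integral polynomials, determined by the requirement that the ghost components $\sum_{n\le m}p^na_n^{p^{m-n}}$ be additive; the $m$-th polynomial is isobaric of weight $p^m$ when $n$-th components have weight $p^n$. The Frobenius $F(a)=(a_n^p)_n$ is a ring endomorphism, and multiplication by the Teichm\"uller element $[u]=(u,0,\dots,0)$ is $[u]a=(u^{p^n}a_n)_n$. One has $\mathbb W_s(\mathbb F_p)=\mathbb Z/p^s$, with $(0,\dots,0,1)=p^{s-1}$. For a scheme $S$ of characteristic $p$ and $a\in\mathbb W_s(\Gamma(S,\mathcal O))$, the equation $(F-1)w=a$ defines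 a $\mathbb Z/p^s$-torsor on $S$, whose class is additive in $a$; for $S=\operatorname{Spec}A$ this gives $H^1(A,\mathbb Z/p^s)=\mathbb W_s(A)/(F-1)\mathbb W_s(A)$.

Let $A$ be a domain with discrete valuations $\operatorname{ord}_i$ ($i\in I$) of its fraction field. For $m\in\mathbb N^I$ put
\[
\operatorname{fil}_m\mathbb W_s(A)=\{a:\ p^{s-1-n}\operatorname{ord}_i(a_n)\ge-m_i\ \text{ for all }i,n\}.
\]
This is a subgroup: if $\operatorname{ord}_i$ of every $n$-th component is at least $-m_ip^{n-s+1}$, then a monomial of weight $p^{n'}$ has $\operatorname{ord}_i\ge-m_ip^{n'-s+1}$. For any $a$ put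
\[
\theta_a=\sum_{n=0}^{s-1}a_n^{p^{s-1-n}-1}\,da_n ,
\]
the form usually written $F^{s-1}da$.

\subsection*{The conductor of a local character}
Let $K$ be a henselian discrete valuation field whose valuation ring $\mathcal O_K$ contains $k$, with uniformizer $t$ and residue field $\kappa$. Let $\Omega^1_{\mathcal O_K}(\log)\subset\Omega^1_K$ be generated by the image of $\Omega^1_{\mathcal O_K}$ and $d\log t$; differentials over $k$ and absolute differentials agree because $k$ is perfect.

\begin{lemma}\label{lem:a}
If $b\in\mathbb W_s(K)$ and $(F-1)b\in\operatorname{fil}_M\mathbb W_s(K)$ with $M\ge0$, then $b\in\operatorname{fil}_{\lfloor M/p\rfloor}\mathbb W_s(K)$.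
\end{lemma}

\begin{proof}
Let $m\ge0$ be minimal with $b\in\operatorname{fil}_m$, and suppose $m\ge1$. Some $n$ has $p^{s-1-n}\operatorname{ord}(b_n)=-m$, so $Fb\notin\operatorname{fil}_{pm-1}$, while $b\in\operatorname{fil}_m\subset\operatorname{fil}_{pm-1}$. Hence $(F-1)b\notin\operatorname{fil}_{pm-1}$, and $M\ge pm$.
\end{proof}

\begin{lemma}\label{lem:b}
The map $a\mapsto\theta_a$ is additive, kills $F\mathbb W_s(K)$, and sends $\operatorname{fil}_m\mathbb W_s(K)$ into $t^{-m}\Omega^1_{\mathcal O_K}(\log)$. If $m\ge1$ and $a,a'\in\operatorname{fil}_m\mathbb W_s(K)$ have the same class in $H^1(K,\mathbb Z/p^s)$, then $\theta_a\equiv\theta_{a'}$ modulo $t^{-m+1}\Omega^1_{\mathcal O_K}(\log)$.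
\end{lemma}

\begin{proof}
Over a polynomial ring over $\mathbb Z$, whose differentials are torsion free, $p^{s-1}\theta_a=d\big(\sum_np^na_n^{p^{s-1-n}}\big)$ is the differential of the last ghost component; this gives additivity. We have $\theta_{Fb}=0$ since $d(b_n^p)=0$. A nonzero term of $\theta_a$ is $a_n^{p^{s-1-n}}d\log a_n$ with $d\log a_n\in\Omega^1_{\mathcal O_K}(\log)$, which gives the pole bound. If $a'-a=(F-1)b$, then $b\in\operatorname{fil}_{\lfloor m/p\rfloor}\subset\operatorname{fil}_{m-1}$ by Lemma~\ref{lem:a}, and $\theta_{a'}-\theta_a=-\theta_b$.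
\end{proof}

Following Brylinski and Kato \cite{Kato}, the \emph{Swan conductor} of $\chi$ over $K$ is the least $m\ge0$ such that $\chi_p$ is represented by some $a\in\operatorname{fil}_m\mathbb W_s(K)$. If $m\ge1$, the \emph{refined Swan conductor} is, up to a universal sign that plays no role and that we drop, the class of $\theta_a$ in $t^{-m}\Omega^1_{\mathcal O_K}(\log)\otimes\kappa$. Another choice of the root of unity multiplies $a$ by an integer prime to $p$, which preserves the filtration and multiplies $\theta_a$ by an element of $\mathbb F_p^\times$. On $X$, let $\xi_i$ be the generic point of $D_i$ and $K_i=\operatorname{Frac}\mathcal O^h_{X,\xi_i}$. Then $r_i$ is the Swan conductor over $K_i$, and for $r_i\ge1$ the refined Swan conductor $\operatorname{rsw}_i$ over $K_i$ lies in the fiber of $\Omega^1_X(\log D)(R)$ at $\xi_i$. If $Z\ne\emptyset$, then $\chi_p\ne0$ and so $s\ge1$.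

\subsection*{Good equations}

\begin{proposition}\label{prop:good}
Let $\bar x$ be a geometric point of $X$, $A=\mathcal O^{sh}_{X,\bar x}$, let $t_i$ $(i\in I)$ be equations of the components of $D$ through $\bar x$, and let $A_U=A[1/\prod_it_i]$ with the valuations $\operatorname{ord}_i$ along $t_i$. Then $\chi_p|_{A_U}$ is represented by some $a\in\operatorname{fil}_r\mathbb W_s(A_U)$, where $r=(r_i)_{i\in I}$.
\end{proposition}

\begin{proof}
Any representative $a$ lies in $\operatorname{fil}_m\mathbb W_s(A_U)$ for some $m\ge r$. Suppose that $M=m_1>r_1$ for an index $1\in I$, and let $m'$ be obtained from $m$ by replacing $m_1$ by $M-1$. It suffices to find $b\in\mathbb W_s(A_U)$ with $a-(F-1)b\in\operatorname{fil}_{m'}\mathbb W_s(A_U)$. Such a $b$ exists over the local field at $t_1$; the point is to find one that creates no poles elsewhere, and normality of $\bar A=A/t_1$ will do this.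

Let $K$ be the fraction field of the henselization of $A_{(t_1)}$. Its residue field is $\kappa=\operatorname{Frac}\bar A$, and it contains $K_1$ with the same uniformizer. So $a=a'+(F-1)b'$ with $a'\in\operatorname{fil}_{r_1}\mathbb W_s(K)\subset\operatorname{fil}_{M-1}\mathbb W_s(K)$ and $b'\in\mathbb W_s(K)$. By Lemma~\ref{lem:a}, $b'\in\operatorname{fil}_{\lfloor M/p\rfloor}\subset\operatorname{fil}_{M-1}$. Hence
\[
a\equiv Fb'\mod\operatorname{fil}_{M-1}\mathbb W_s(K).
\]

\emph{Leading coefficients.} Put $M_n=M/p^{s-1-n}$. For $c\in\operatorname{fil}_M\mathbb W_s(K)$ let $\operatorname{lc}_n(c)\in\kappa$ be the residue class of $c_nt_1^{M_n}$ if $M_n\in\mathbb Z$, and $0$ otherwise. Let $L=K(t_1^{1/p^{s-1}})$, with residue field $\kappa$. Multiplication by $[t_1^{M_0}]$ sends $c$ to $(c_nt_1^{M_n})_n\in\mathbb W_s(\mathcal O_L)$, and if $M_n\notin\mathbb Z$ then $\operatorname{ord}(c_n)>-M_n$. So $\operatorname{lc}=(\operatorname{lc}_n)_n$ is this multiplication followed by reduction to $\mathbb W_s(\kappa)$, and is therefore a homomorphism. Its kernel consists of the $c$ with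 $p^{s-1-n}\operatorname{ord}(c_n)>-M$ for all $n$, so it is $\operatorname{fil}_{M-1}\mathbb W_s(K)$. Consequently $\operatorname{lc}(a)=\operatorname{lc}(Fb')$. If $\operatorname{lc}_n(a)\ne0$, then $p\operatorname{ord}(b'_n)=-M_n$, so $M_n\in p\mathbb Z$ and $\operatorname{lc}_n(a)=h_n^p$, where $h_n\in\kappa$ is the residue class of $b_n't_1^{M_n/p}$.

\emph{Lifting.} Let $n$ be such that $\operatorname{lc}_n(a)\ne0$. As $A$ is normal, $a_nt_1^{M_n}\in\prod_{i\ne1}t_i^{-\lfloor m_i/p^{s-1-n}\rfloor}A$, so $h_n^p\in\prod_{i\ne1}t_i^{-\lfloor m_i/p^{s-1-n}\rfloor}\bar A$. The ring $\bar A$ is regular, hence normal, and the $t_i$ ($i\ne1$) generate distinct prime ideals of height one in it. Comparing valuations at all primes of height one gives $h_n\in\prod_{i\ne1}t_i^{-\lfloor m_i/p^{s-n}\rfloor}\bar A$. Lift $h_n$ to $\tilde h_n\in\prod_{i\ne1}t_i^{-\lfloor m_i/p^{s-n}\rfloor}A$ and put $b_n=\tilde h_nt_1^{-M_n/p}$. For the other $n$ put $b_n=0$. Then $p^{s-1-n}\operatorname{ord}_i(b_n)\ge-m_i/p$ for all $i\in I$. Hence $Fb\in\operatorname{fil}_m\mathbb W_s(A_U)$, and $b\in\operatorname{fil}_{m'}\mathbb W_s(A_U)$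 because $\lfloor M/p\rfloor\le M-1$. By construction $\operatorname{lc}(Fb)=\operatorname{lc}(a)$, so $a-Fb$ lies in $\operatorname{fil}_m\mathbb W_s(A_U)\cap\operatorname{fil}_{M-1}\mathbb W_s(K)=\operatorname{fil}_{m'}\mathbb W_s(A_U)$. Therefore $a-(F-1)b=(a-Fb)+b\in\operatorname{fil}_{m'}\mathbb W_s(A_U)$.
\end{proof}

For $q\in\mathbb Z^I$ write $t^q=\prod_{i\in I}t_i^{q_i}$. For a connected affine scheme $X'$ \'etale over $X$, denote by $U',R',Z'$ the preimages of $U,R,Z$. We call $X'$ \emph{good} if there are a set of indices $I$ and data as follows.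
\begin{itemize}
\item[(G1)] $D_i\times_XX'$ is empty for $i\notin I$ and has an equation $t_i\in\Gamma(X',\mathcal O)$ for $i\in I$.
\item[(G2)] $\chi_p|_{U'}$ is represented by $a=(a_n)$ with $a_n=t^{-r^{(n)}}g_n$, where $g_n\in\Gamma(X',\mathcal O)$ and $r^{(n)}_i=\lfloor r_i/p^{s-1-n}\rfloor$.
\item[(G3)] $\Gamma(X',\mathcal O)$ contains a primitive $N'$-th root of unity $\zeta'$, and under the resulting isomorphism $\mathbb Z/N'\cong\mu_{N'}$ the class $\chi'|_{U'}$ is that of the Kummer torsor $x^{N'}=t^w$ for some $w\in\mathbb Z^I$.
\end{itemize}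

\begin{corollary}\label{cor:theta}
Every geometric point of $X$ has a good \'etale neighborhood. There is a unique section $\theta$ of $\Omega^1_X(\log D)(R)|_Z$ with value $\operatorname{rsw}_i$ at each generic point $\xi_i$ of $Z$, and $\theta|_{Z'}=\theta_a|_{Z'}$ for $X'$ good.
\end{corollary}

\begin{proof}
Over $A$, (G2) is Proposition~\ref{prop:good}. For (G3), $A$ is a regular local ring, hence factorial, so $\operatorname{Pic}(A_U)=0$ and $A_U^\times=A^\times\times\prod_it_i^{\mathbb Z}$; and $A^\times$ is $N'$-divisible by Hensel's lemma. The Kummer sequence gives $H^1(A_U,\mu_{N'})=A_U^\times/(A_U^\times)^{N'}$, which is generated by the $t_i$. The finitely many functions and isomorphisms of torsors involved spread out to an \'etale neighborhood.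

On a good $X'$ we have
\begin{equation}\label{eq:da}
t^{r^{(n)}}da_n=dg_n-g_n\sum_ir_i^{(n)}d\log t_i,
\end{equation}
and $p^{s-1-n}r^{(n)}\le r$, so $\theta_a$ is a section of $\Omega^1_{X'}(\log D)(R')$. Let $\xi'$ be a generic point of $Z'$, over $\xi_i$, and $K'=\operatorname{Frac}\mathcal O^h_{X',\xi'}$, an extension of $K_i$ with the same uniformizer. Both $a$ and a representative used to define $\operatorname{rsw}_i$ lie in $\operatorname{fil}_{r_i}\mathbb W_s(K')$, so by Lemma~\ref{lem:b} the value of $\theta_a$ at $\xi'$ is the image of $\operatorname{rsw}_i$. A section of a locally free sheaf on a reduced scheme is determined by its values at the generic points. So the sections $\theta_a|_{Z'}$ agree on the overlaps $Z'\times_ZZ''$ and descend to a unique $\theta$.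
\end{proof}

A section of a locally free sheaf defines a locally split injection from $\mathcal O_Z$ exactly when it is nonzero in every fiber. So \emph{$\mathcal F$ is clean if and only if $\theta$ vanishes at no point of $Z$.}

\begin{example}\label{ex:clean}
Let $s=1$. By Lemma~\ref{lem:b}, if $a\in t^{-m}\mathcal O_K$ with $m\ge1$ and $da\notin t^{-m+1}\Omega^1_{\mathcal O_K}(\log)$, then the Swan conductor is $m$. For $a=t^{-m}$ on the line, $p\nmid m$, we get $R=m[0]$ and $\theta=-mt^{-m}d\log t\ne0$, so the character is clean. On $\operatorname{Spec}k[t,x]$ with $D=\{t=0\}$, the function $a=x/t^m$ gives $R=mD$ and $\theta=t^{-m}(dx-mx\,d\log t)$, which is clean for all $m\ge1$. For $p\ne2$ the function $a=x^2/t$ gives $R=D$ and $\theta=t^{-1}(2x\,dx-x^2d\log t)$, which vanishes at $x=0$.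
\end{example}

\section{The dilatation and Kato's class}\label{sec:dil}

The difference $p_1^*\chi-p_2^*\chi$ on $U\times U$ is trivial on the diagonal but ramified along the boundary of $Q$. To first order its equation is $\theta_a$ evaluated on the displacement from the diagonal, and $\theta_a$ has poles along $R$. The poles cancel if the displacement is divisible by an equation of $R$. The dilatation is the space on which it is.

Let $\mathcal I\subset\mathcal O_Q$ be the ideal of $\Delta_X$ and let $\tau$ be a local equation of the divisor $p_1^*R=p_2^*R$ on $Q$. The subalgebra $\mathcal O_Q[\mathcal I/\tau]\subset\mathcal O_Q[1/\tau]$ does not depend on $\tau$. Put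
\[
Q^{(R)}=\operatorname{Spec}_Q\mathcal O_Q[\mathcal I/\tau],\qquad B_R=\{\tau=0\}\subset Q^{(R)},\qquad X_B=X\times_QQ^{(R)}.
\]
The formation of $Q^{(R)}$ commutes with flat base change on $Q$, since flat base change preserves images and injections.

\begin{lemma}\label{lem:dil}
\begin{itemize}
\item[(a)] The map $p_2:Q^{(R)}\to X$ is smooth of relative dimension $d$, and $Q^{(R)}\setminus B_R=Q\setminus\{\tau=0\}$. In particular $U\times U=p_2^{-1}(U)$ is a dense open subscheme of $Q^{(R)}$.
\item[(b)] The map $B_R\to Q$ factors through $R\subset X$, and $\pi:B_R\to R$ is the vector bundle of rank $d$ whose sheaf of linear functions is $\Omega^1_X(\log D)(R)|_R$. For $x\in\mathcal I$ with class $\bar x\in\mathcal I/\mathcal I^2=\Omega^1_X(\log D)$, the form $\tau^{-1}\bar x$ corresponds to the function $(x/\tau)|_{B_R}$.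
\item[(c)] The log diagonal lifts to a regular closed immersion $\delta:X\to Q^{(R)}$ of codimension $d$, and $B_R\times_{Q^{(R)}}X=R$ is the zero section.
\item[(d)] The ideal of $X_B$ is the product of the ideals of $B_R$ and $\delta(X)$. So $X_B$ has support $\delta(X)\cup B_R$, and $X_B\setminus B_R=X\setminus Z$.
\end{itemize}
\end{lemma}

\begin{proof}
Where $\tau$ is invertible, $\mathcal O_Q[\mathcal I/\tau]=\mathcal O_Q$. Over $Q\setminus\Delta_X$ we have $\mathcal I=\mathcal O_Q$, so $Q^{(R)}=\{\tau\ne0\}$ there. Near a point of $\Delta_X$ choose an open $X_0\subset X$ on which $R$ has an equation $\tau$, an open $Q_0\subset p_2^{-1}(X_0)$, and generators $x_1,\dots,x_d$ of $\mathcal I|_{Q_0}$ such that $(p_2,x):Q_0\to X_0\times\mathbb A^d_x$ is \'etale; this is possible because $\Delta_X$ is a section of the smooth map $p_2$. The dilatation of $X_0\times\mathbb A^d_x$ along the zero section is $X_0\times\mathbb A^d_y$ with $x_l=\tau y_l$. By flat base change, over $Q_0$,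
\[
Q^{(R)}=\operatorname{Spec}\mathcal O_{Q_0}[y_1,\dots,y_d]/(x_l-\tau y_l),
\]
and $(p_2,y)$ is \'etale to $X_0\times\mathbb A^d_y$. This gives (a). The map $\mathcal I\tau^{-1}\to\mathcal O_{B_R}$ kills $\mathcal I^2\tau^{-1}=\tau(\mathcal I/\tau)^2$ and $\tau\cdot\mathcal I\tau^{-1}$, so it induces $\operatorname{Sym}_{\mathcal O_R}\big((\mathcal I/\mathcal I^2)(R)|_R\big)\to\mathcal O_{B_R}$; in the chart both sides are $\mathcal O_R[y]$, which gives (b). The lift $\delta$ is defined by the ideal generated by $\mathcal I/\tau$, which is $(y)$ in the chart; this gives (c). Finally $\mathcal I\mathcal O_{Q^{(R)}}=\tau\cdot(y)$.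
\end{proof}

We identify $X$ with $\delta(X)$. Let $B\subset Q^{(R)}$ be an open subscheme containing $X_B$ and $U\times U$; it will be chosen in Proposition~\ref{prop:ext}. Let $\beta:B\to Q$ be the natural map, a morphism of smooth schemes of dimension $2d$ and an open immersion off $B_R$.

\begin{lemma}\label{lem:inj}
The map $CH_d(B_R)\to CH_d(X_B)$ is injective, and there is a unique $\omega\in CH_d(B_R)$ with $\beta^![X]=[X]+\omega$ in $CH_d(X_B)$.
\end{lemma}

\begin{proof}
Rational equivalence of $d$-cycles on $X_B$ is generated by divisors of functions on integral closed subschemes of dimension $d+1$. Such a subscheme lies in $X$ or in $B_R$, and not in $X$ since $\dim X=d$. This gives injectivity. Both $\beta^![X]$ and $[X]$ restrict to $[X\setminus Z]$ off $B_R$, so $\omega$ exists by (I5).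
\end{proof}

\begin{proposition}\label{prop:excess}
The map $\delta^!:CH_d(B_R)\to CH_0(R)=CH_0(Z)$ sends $\omega$ to $c_{\mathcal F}$.
\end{proposition}

\begin{proof}
By (I1) and (I2), $\beta^![X]=\beta^!\Delta_X^![Q]=\Delta_X^!\beta^![Q]=\Delta_X^![B]$. Let $\mathcal T$ be the dual of $\Omega^1_X(\log D)$, the normal bundle of $\Delta_X$. By Lemma~\ref{lem:dil}(d), $X$ is the residual scheme to the Cartier divisor $B_R$ in $X_B$. The residual intersection formula \cite[9.2]{Fulton}, applied on the connected component of $B$ that contains the connected set $X_B$, reads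
\[
\Delta_X^![B]=\{c(\mathcal T)\cap s(B_R,B)\}_d+\{c(\mathcal T\otimes\mathcal O(-B_R))\cap s(X,B)\}_d,
\]
where the Segre class of a regular immersion $A'\subset A$ with normal bundle $\mathcal N$ is $s(A',A)=c(\mathcal N)^{-1}\cap[A']$. The second term is the part of dimension $d$ of a class $[X]+(\text{lower dimension})$, so it is $[X]$. In the first term $[B_R]=\pi^*[R]$ and $\mathcal O(B_R)|_{B_R}=\pi^*\mathcal O_X(R)|_R$. By the uniqueness in Lemma~\ref{lem:inj}, $\omega=\pi^*\{c(\mathcal T)(1+R)^{-1}\cap[R]\}_0$. By (I3), $\delta^!$ on $CH_d(B_R)$ is the Gysin map of the zero section, so $\delta^!\pi^*=\mathrm{id}$ and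
\[
\delta^!\omega=\sum_{n=0}^{d-1}c_n(\mathcal T)(-R)^{d-1-n}\cap[R]=(-1)^{d-1}\sum_{n=0}^{d-1}c_n\big(\Omega^1_X(\log D)\big)R^{d-1-n}\cap[R],
\]
since $c_n(\mathcal T)=(-1)^nc_n(\Omega^1_X(\log D))$. This is \eqref{eq:cF}.
\end{proof}

\section{The covering of the dilatation}\label{sec:cov}

Let $C_U=(V\times V)/G\to U\times U$ be the quotient by the diagonal action. Here the rank of $\mathcal F$ is used: $G$ is abelian, so $C_U$ is the push-out of the $(G\times G)$-torsor $V\times V$ along the homomorphism $(\sigma,\sigma')\mapsto\sigma\sigma'^{-1}$. It is a $G$-torsor, $G$ acting through the first factor, and its class is $p_1^*\chi-p_2^*\chi\in H^1(U\times U,\mathbb Z/N)$. We show that it extends across $X_B$ and determine its restriction to the vector bundle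
\[
B_Z=B_R\times_RZ\to Z .
\]
By Lemma~\ref{lem:dil}(b), $\theta$ is a linear function on $B_Z$. When $Z\ne\emptyset$, let $H\subset G$ be the subgroup of order $p$, identified with $\mathbb Z/p$ by sending $1$ to the generator $p^{s-1}$ of the $p$-torsion of $\mathbb Z/p^s$, and let
\[
\mathcal A=\{z^p-z=\theta\}\to B_Z
\]
be the Artin--Schreier $H$-torsor. Let $\mathcal A\times^HG$ be the induced $G$-torsor.

\subsection*{The local computation}
Let $X'$ be good. By the modular description, $X'*X'=(X'\times X')\times_{X\times X}Q$, which is \'etale over $Q$, and $X\times_Q(X'*X')=X'\times_XX'$. In the latter, $\Delta_{X'}$ is open and closed. Let $Q'\subset X'*X'$ be obtained by removing the closed set $(X'\times_XX')\setminus\Delta_{X'}$ and the open and closed locus where $p_1^*\zeta'\ne p_2^*\zeta'$. Then $Q'$ is \'etale over $Q$ and $X\times_QQ'=\Delta_{X'}$. So $B'=Q^{(R)}\times_QQ'$ is \'etale over $Q^{(R)}$ and is the dilatation of $Q'$ along $\Delta_{X'}$ and $R'$. Since $X_B\to Q$ factors through $\Delta_X$, we have $X_B\times_{Q^{(R)}}B'=X_B\times_XX'$; likewise the preimages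 of $B_R$ and $B_Z$ are $B'_R=B_R\times_XX'$ and $B'_Z=B_Z\times_XX'$. Let $B'_U$ be the preimage of $U\times U$.

\begin{lemma}\label{lem:local}
The pull-back of $C_U$ to $B'_U$ extends to a $G$-torsor on $B'$, whose restriction to $B'_Z$ is isomorphic to the pull-back of $\mathcal A\times^HG$.
\end{lemma}

\begin{proof}
We treat the components in $\mathbb Z/N'$ and $\mathbb Z/p^s$ separately. For a function $x$ on $U'$ write $x^\flat=p_1^*x$ and $x=p_2^*x$. Put $v_i=t_i^\flat/t_i$, a unit on $Q'$, and $\tau=t^r$. Let $\mathcal I'$ be the ideal of $\Delta_{X'}$ in $Q'$; then $\mathcal I'\mathcal O_{B'}\subset\tau\mathcal O_{B'}$.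

\emph{Part prime to $p$.} Since $p_1^*\zeta'=p_2^*\zeta'$ on $Q'$, the class $p_1^*\chi'-p_2^*\chi'$ is the Kummer class of the unit $v^w=\prod v_i^{w_i}$, which extends to $B'$. As $v_i-1\in\mathcal I'$, this unit is $1$ on $B'_Z$, and the torsor is trivial there.

\emph{The componentwise differences.} The class $p_1^*\chi_p-p_2^*\chi_p$ is represented by the Witt vector $c=a^\flat-a$. Consider first $b_n=a_n^\flat-a_n$. Since $a_n^\flat=t^{-r^{(n)}}v^{-r^{(n)}}g_n^\flat$,
\begin{equation}\label{eq:bn}
b_n=t^{-r^{(n)}}\big[(v^{-r^{(n)}}-1)g_n^\flat+(g_n^\flat-g_n)\big]=t^{-r^{(n)}}\tau\,y_n,\qquad y_n\in\Gamma(B',\mathcal O),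
\end{equation}
because the bracket lies in $\mathcal I'$. By Lemma~\ref{lem:logprod} its class in $\mathcal I'/\mathcal I'^2$ is $-g_n\sum_ir^{(n)}_id\log t_i+dg_n$, which is $t^{r^{(n)}}da_n$ by \eqref{eq:da}. So $y_n|_{B'_R}$ is the linear function attached to $\tau^{-1}t^{r^{(n)}}da_n$.

\emph{The Witt difference.} The component $c_m$ is a universal integral polynomial in the $a_n$ and $b_n$, isobaric of weight $p^m$ when $a_n,b_n$ have weight $p^n$, and it vanishes for $b=0$. It is determined by
\[
\sum_{n\le m}p^nc_n^{p^{m-n}}=\sum_{n\le m}p^n\big((a_n+b_n)^{p^{m-n}}-a_n^{p^{m-n}}\big).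
\]
The terms $c_n^{p^{m-n}}$ with $n<m$ have degree at least $p$ in $b$. Comparing the parts linear in $b$ and dividing by $p^m$, the linear part of $c_m$ is $\sum_{n\le m}a_n^{p^{m-n}-1}b_n$.

Let $\operatorname{ord}$ be the valuation at a generic point of $\{t_i=0\}\subset B'$. As $p_2:B'\to X'$ is smooth, $t_i$ is a uniformizer there and the other $t_{i'}$ are units. We have $\operatorname{ord}(a_n)\ge-r_ip^{n-s+1}$, and $\operatorname{ord}(b_n)\ge r_i-r_ip^{n-s+1}$ by \eqref{eq:bn}. So a monomial of $c_m$ of degree $j\ge1$ in $b$ has
\begin{equation}\label{eq:bound}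
\operatorname{ord}\ge r_i\,(j-p^{m-s+1})\ge0 .
\end{equation}
Each such monomial is regular on $B'_U$, hence on the normal scheme $B'$. Thus $c\in\mathbb W_s(\Gamma(B',\mathcal O))$, and the $\mathbb Z/p^s$-torsor extends.

\emph{Restriction to $B'_Z$.} If $r_i>0$, the bound \eqref{eq:bound} is positive unless $m=s-1$ and $j=1$. Since $B'_Z$ is reduced and its generic points are the generic points of the divisors $\{t_i=0\}$ with $r_i>0$, we get $c_m|_{B'_Z}=0$ for $m<s-1$, and only the linear part of $c_{s-1}$ survives:
\[
c_{s-1}|_{B'_Z}=\sum_n\Big(g_n^{p^{s-1-n}-1}\,t^{\,r-p^{s-1-n}r^{(n)}}\Big)\,y_n\Big|_{B'_Z}.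
\]
The coefficients are regular functions on $X'$, so this is the linear function attached to
\[
\sum_ng_n^{p^{s-1-n}-1}\,t^{-(p^{s-1-n}-1)r^{(n)}}da_n=\theta_a,
\]
which is $\theta|_{Z'}$ by Corollary~\ref{cor:theta}. So on $B'_Z$ the torsor is $(F-1)w=(0,\dots,0,\theta)$. The map $z\mapsto(0,\dots,0,z)$ from the pull-back of $\mathcal A$ is equivariant for $\mathbb Z/p\to\mathbb Z/p^s$, $1\mapsto p^{s-1}$, which identifies the torsor with the induced one.
\end{proof}

\subsection*{The global covering and its sections}

\begin{proposition}\label{prop:ext}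
There is an open subscheme $B\subset Q^{(R)}$ containing $X_B$ and $U\times U$ such that $C_U$ extends to a finite \'etale $G$-torsor $q:C\to B$. For every good $X'$ the map $B'\to Q^{(R)}$ factors through $B$, and $C\times_BB'$ is the torsor of Lemma~\ref{lem:local}.
\end{proposition}

\begin{proof}
Let $C^+\to Q^{(R)}$ be the normalization of $Q^{(R)}$ in $C_U$. It is finite, it carries an action of $G$, and its formation commutes with \'etale base change. Let $B$ be the largest open subscheme over which it is \'etale, and $C=C^+|_B$. Then $B\supset U\times U$. The map $C\times G\to C\times_BC$ is a morphism of finite \'etale $B$-schemes, hence finite \'etale, and has degree one over the dense open $U\times U$; so it is an isomorphism, and $C$ is a torsor. The extension in Lemma~\ref{lem:local} is normal and finite over $B'$, so it is the normalization of $B'$ in $C_U\times_{U\times U}B'_U$, namely $C^+\times_{Q^{(R)}}B'$. By descent $C^+$ is \'etale over the image of $B'$, which therefore lies in $B$. This image contains the part of $X_B$ over the image of $X'$, and the good $X'$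 cover $X$.
\end{proof}

We fix this $B$. The scheme $C$ is smooth of dimension $2d$. Put $C_R=C\times_BB_R$ and $C_Z=C\times_BB_Z$. We shall use twice the following fact: \emph{if $S$ is normal and $S'\to S$ is finite, a section over a dense open subset of $S$ extends to $S$}, since the reduced closure of its image is finite and birational over each component of $S$.

Over the diagonal, $C_U\times_{U\times U}U=(V\times_UV)/G=\bigsqcup_{\sigma\in G}U_\sigma$ with $U_\sigma=\Gamma_\sigma/G\cong U$. These sections extend to sections $\delta_\sigma:X\to C$ over $\delta$, with images $X_\sigma$. A torsor with a section is trivial, so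
\[
C\times_BX=\bigsqcup_{\sigma\in G}X_\sigma,\qquad\sigma'X_\sigma=X_{\sigma'\sigma}.
\]
Each $\delta_\sigma$ is a regular closed immersion of codimension $d$. Let $h:W\times W\to V\times V\to C_U$. The preimage of $U_\sigma$ in $V\times V$ is $\Gamma_\sigma$, so (I3) gives
\begin{equation}\label{eq:gamma}
\gamma_\sigma=\delta_\sigma^![W\times W]\in CH_d\big(h^{-1}(U_\sigma)\big).
\end{equation}
Put $Z_\sigma=X_\sigma\times_CC_Z=\delta_\sigma(Z)$.

\begin{proposition}\label{prop:CZ}
Suppose $Z\ne\emptyset$. There is an isomorphism of $G$-torsors $C_Z\cong\mathcal A\times^HG$ on $B_Z$ that carries $Z_1$ to the section $z=0$ of $\mathcal A\subset\mathcal A\times^HG$ over the zero section of $B_Z$.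
\end{proposition}

\begin{proof}
For a good $X'$, Lemma~\ref{lem:local} gives an isomorphism over $B'_Z$. Over the zero section it carries the first section to the translate of the second by a locally constant function $Z'\to G$. Since $G$ is abelian, translating by the pull-back of the inverse function gives an isomorphism of torsors that respects the sections. Let $Z^*$ be any scheme over $Z$. Two isomorphisms over $B_Z\times_ZZ^*$ differ by a locally constant $G$-valued function; if both respect the sections, it is trivial on the zero section, hence everywhere, as the fibers of a vector bundle are connected. So the normalized local isomorphisms agree on overlaps and descend.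
\end{proof}

\subsection*{The use of cleanness}
The following lemma is the only place where cleanness enters.

\begin{lemma}\label{lem:coset}
Assume that $\mathcal F$ is clean and $Z\ne\emptyset$. For $\varepsilon\in CH_d(C_R)$, the class $e_\sigma=\delta_\sigma^!\varepsilon\in CH_0(Z)$ depends only on the coset $\sigma H$.
\end{lemma}

\begin{proof}
We have $CH_d(C_R)=CH_d(C_Z)$, since $C_Z$ and $C_R$ have the same support. The base change of $\delta_\sigma$ to $C_Z$ is a section $s_\sigma$, with image $Z_\sigma$, of the smooth map $C_Z\to Z$ of relative dimension $d$; so $\delta_\sigma^!=s_\sigma^!$ by (I3). By Proposition~\ref{prop:CZ}, $C_Z$ is the disjoint union of the open and closed translates $\sigma_0\mathcal A$, indexed by the cosets $\sigma_0H$, and $Z_\sigma=\sigma Z_1$ lies in $\sigma_0\mathcal A$ exactly when $\sigma\in\sigma_0H$. Fix a coset, identify $\sigma_0\mathcal A$ with $\mathcal A$, and let $\rho:\mathcal A\to Z$ be the projection. Since $\theta$ vanishes nowhere, Zariski locally on $Z$ it is part of a basis $y_1=\theta,y_2,\dots,y_d$ of the linear functions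 on $B_Z$, and then
\[
\mathcal A=\operatorname{Spec}\mathcal O_Z[y_1,\dots,y_d,z]/(z^p-z-y_1)=\operatorname{Spec}\mathcal O_Z[z,y_2,\dots,y_d].
\]
By (I6) the component of $\varepsilon$ on this copy of $\mathcal A$ is $\rho^*\varepsilon_0$ for some $\varepsilon_0\in CH_0(Z)$. By (I2), $s_\sigma^!\rho^*\varepsilon_0=\varepsilon_0$ for every $\sigma\in\sigma_0H$, and the other components of $\varepsilon$ are supported off $Z_\sigma$.
\end{proof}

\begin{remark}
If $\theta$ vanishes at a closed point $x\in Z$, the fiber of $\mathcal A$ over $x$ is a disjoint union of $p$ affine spaces $\{z=c\}$ of dimension $d$. For $\varepsilon$ the class of one of them, $e_\sigma$ is $[x]$ for one $\sigma\in H$ and $0$ for the others. So the conclusion of the lemma fails whenever $[x]\ne0$ in $CH_0(Z)$.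
\end{remark}

\section{Proof of the theorem}\label{sec:proof}

The classes in \eqref{eq:Sw2} are intersections in $P$, and by \eqref{eq:gamma} the cycles $\gamma_\sigma$ are pulled back from $C$. To combine the two facts we need a space that contains $W\times W$ and maps both to $P$ and to $C$.

\subsection*{A common roof}
The part of $P\times_QB$ over $U\times U$ is $W\times W$. Let $\widetilde P$ be the normalization of its reduced closure in $P\times_QB$, and let $\nu:\widetilde P\to P\times_QB$ be the resulting finite map. It is an isomorphism over $B\setminus B_R$, because $P\times_Q(B\setminus B_R)$ is open in the smooth scheme $P$, in which $W\times W$ is dense. The map $h$ is a section of the finite map $C\times_B\widetilde P\to\widetilde P$ over the dense open $W\times W$; as $\widetilde P$ is normal, $h$ extends to a $B$-morphism $\bar h:\widetilde P\to C$. Put $\widetilde Y=Y\times_P\widetilde P$. In the commutative diagram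
\[
\begin{array}{ccccc}
\widetilde Y&\longrightarrow&\widetilde P&\stackrel{\bar h}{\longrightarrow}&C\\
\downarrow&&\downarrow\nu&&\downarrow q\\
Y\times_QB&\longrightarrow&P\times_QB&\longrightarrow&B\\
\downarrow&&\downarrow&&\downarrow\beta\\
Y&\stackrel{\Delta_Y}{\longrightarrow}&P&\longrightarrow&Q
\end{array}
\]
all squares except the upper right one are cartesian. Since $Y\to Q$ is $\Delta_X\circ f$, we have $Y\times_QB=Y\times_XX_B$, and the projection $f_B:Y\times_QB\to X_B$ is proper. So $\widetilde Y$ is proper over $X_B$, hence over the finite $X_B$-scheme $C\times_BX_B$, which is closed in $C$.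

The part of $\widetilde Y$ over $B\setminus B_R$ is $Y\times_X(X_B\setminus B_R)=f^{-1}(X\setminus Z)$. It contains the diagonal $W$ as a dense subset, and $h(\Delta_W)\subset U_1$. The rest of $\widetilde Y$ maps to $C_R$. So $\bar h(\widetilde Y)\subset\Theta=X_1\cup C_R$, and we may define
\[
\lambda=\bar h_*\Delta_Y^![\widetilde P]\in CH_d(\Theta).
\]
Off $C_R$, the class $\Delta_Y^![\widetilde P]$ restricts to $[f^{-1}(X\setminus Z)]$, which maps to $X_1\setminus Z_1\cong X\setminus Z$ with degree $[W:U]$. By (I5),
\begin{equation}\label{eq:lambda}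
\lambda=[W:U]\,[X_1]+\varepsilon\quad\text{for some }\varepsilon\in CH_d(C_R).
\end{equation}
Put $e_\sigma=\delta_\sigma^!\varepsilon\in CH_0(Z)$ for all $\sigma\in G$.

\subsection*{Step 1: the Swan class in terms of $\varepsilon$}
We claim that
\begin{equation}\label{eq:step1a}
f_*(\gamma_\sigma,\Delta_Y)=e_\sigma\quad\text{in }CH_0(D)\qquad(\sigma\ne1).
\end{equation}
Let $\widetilde S_\sigma=\widetilde P\times_CX_\sigma$. It is closed in $\widetilde P\times_BX$, which is finite over $(P\times_QB)\times_BX=P\times_QX=T$. Let $S_\sigma\subset T$ be the image of $\widetilde S_\sigma$, a closed subset, and let $\bar\gamma_\sigma\in CH_d(S_\sigma)$ be the push-forward of $\delta_\sigma^![\widetilde P]\in CH_d(\widetilde S_\sigma)$. Over $W\times W\subset P$ the map $\widetilde P\to P$ is an isomorphism, so $S_\sigma\cap(W\times W)=h^{-1}(U_\sigma)$, and $\bar\gamma_\sigma$ restricts to $\gamma_\sigma$ by \eqref{eq:gamma}. By Corollary~\ref{cor:ext}, $(\gamma_\sigma,\Delta_Y)=\Delta_Y^!\bar\gamma_\sigma$ for $\sigma\ne1$.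

Consider the class
\[
\Delta_Y^!\,\delta_\sigma^![\widetilde P]=\delta_\sigma^!\,\Delta_Y^![\widetilde P]\in CH_0(\widetilde Y\times_CX_\sigma).
\]
By (I2), its push-forward to $Y$ is $\Delta_Y^!\bar\gamma_\sigma$, and its push-forward to $X_\sigma\cap\Theta$ is $\delta_\sigma^!\lambda$. The two maps $\widetilde Y\times_CX_\sigma\to Y\to X$ and $\widetilde Y\times_CX_\sigma\to X_\sigma\cong X$ are equal: composed with the monomorphism $\Delta_X$, both give the structure map to $Q$. For $\sigma\ne1$ we have $X_\sigma\cap X_1=\emptyset$, so $X_\sigma\cap\Theta$ has support $Z_\sigma$, the common map lands in $Z\subset D$, and $\delta_\sigma^![X_1]=0$. Hence $f_*\Delta_Y^!\bar\gamma_\sigma=\delta_\sigma^!\lambda=e_\sigma$, which is \eqref{eq:step1a}.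

By \eqref{eq:Sw2}, and since the coefficient of $e_1$ is zero,
\[
[W:U]\operatorname{Sw}\mathcal F=\sum_{\sigma\in G}\big(1-\chi(\sigma)\big)e_\sigma .
\]
If $Z=\emptyset$, then all $e_\sigma$ and $c_{\mathcal F}$ vanish and the theorem holds. Assume $Z\ne\emptyset$. As $\chi$ is faithful, $\chi|_H\ne1$, so $\sum_{\sigma\in\sigma_0H}(1-\chi(\sigma))=p-\chi(\sigma_0)\sum_{\sigma\in H}\chi(\sigma)=p=|H|$. By Lemma~\ref{lem:coset} the right side is therefore $\sum_{\sigma\in G}e_\sigma$. Finally, the base change of $\delta$ along the finite \'etale map $q$ is $\bigsqcup_\sigma\delta_\sigma$, so (I2) and (I3) give $\delta^!q_*\varepsilon=\sum_\sigma\delta_\sigma^!\varepsilon$ in $CH_0(Z)$. We conclude that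
\begin{equation}\label{eq:step1}
[W:U]\operatorname{Sw}\mathcal F=\delta^!q_*\varepsilon .
\end{equation}

\subsection*{Step 2: comparison of $q_*\varepsilon$ with $\omega$}
Both classes are excess terms of a pull-back of the diagonal: the first comes from the cycle $\nu_*[\widetilde P]$ on $P\times_QB$, the second from the class $\beta^![P]$. Indeed, the map $\widetilde Y\to X_B$ induced by $q\bar h$ factors as $\widetilde Y\to Y\times_QB\to X_B$, so pushing \eqref{eq:lambda} forward by $q$ gives
\[
[W:U]\,[X]+q_*\varepsilon=f_{B*}\Delta_Y^!\,\nu_*[\widetilde P]\quad\text{in }CH_d(X_B).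
\]
On the other hand, $f_*[Y]=[W:U][X]$ and $[Y]=\Delta_Y^![P]$, so Lemma~\ref{lem:inj} and (I2) give
\[
[W:U]\,[X]+[W:U]\,\omega=\beta^!f_*[Y]=f_{B*}\beta^!\Delta_Y^![P]=f_{B*}\Delta_Y^!\,\beta^![P]\quad\text{in }CH_d(X_B).
\]
Over $B\setminus B_R$ the map $\beta$ is an open immersion and $\nu$ is an isomorphism, so $\nu_*[\widetilde P]$ and $\beta^![P]$ have the same restriction. By (I5), $\nu_*[\widetilde P]-\beta^![P]$ is the image of some $\eta\in CH_{2d}(P\times_QB_R)$. Subtracting the two displayed equations, $q_*\varepsilon-[W:U]\omega$ and $f_{B*}\Delta_Y^!\eta$ are elements of $CH_d(B_R)$ with the same image in $CH_d(X_B)$. By the injectivity in Lemma~\ref{lem:inj},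
\[
q_*\varepsilon-[W:U]\,\omega=f_{B*}\Delta_Y^!\eta\quad\text{in }CH_d(B_R).
\]
We know nothing about $\eta$ except its support, and this is enough. Apply $\delta^!:CH_d(B_R)\to CH_0(R)$. By (I2),
\[
\delta^!f_{B*}\Delta_Y^!\eta=f_*\,\Delta_Y^!\,(\delta^!\eta),\qquad\delta^!\eta\in CH_d\big((P\times_QB_R)\times_BX\big)=CH_d(P\times_QR),
\]
using $B_R\times_BX=R$. Now $P\times_QR$ is closed in $P\times_QX=T$, and it lies in $\partial P$ because $R$ is supported in $D$. By Lemma~\ref{lem:key}, $\Delta_Y^!(\delta^!\eta)=0$. Hence $\delta^!q_*\varepsilon=[W:U]\,\delta^!\omega=[W:U]\,c_{\mathcal F}$ by Proposition~\ref{prop:excess}, and \eqref{eq:step1} gives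
\[
[W:U]\operatorname{Sw}\mathcal F=[W:U]\,c_{\mathcal F}.
\]
Dividing by $[W:U]$ proves Theorem~\ref{thm:main}. \qed

\begin{thebibliography}{9}

\bibitem{EP}
\emph{Euler-Poincar\'e characteristic and ramification of an $\ell$-adic sheaf},
\texttt{https://www.ms.u-tokyo.ac.jp/\textasciitilde t-saito/talk/ober.pdf}.

\bibitem{Fulton}
Fulton, \emph{Intersection Theory}.

\bibitem{Kato}
Kato, \emph{Swan conductors for characters of degree one in the imperfect residue field case}.

\end{thebibliography}
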